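# Deciding whether a linear-constraint loop has a multiphase ranking function

## 1. Single-path loops, multiphase ranking functions and the pencil $E(z)$

Throughout, $n\ge 1$. States $x,y,\xi$ are column vectors. Vectors $\lambda,\mu,f,g,h$ that multiply from the left are row vectors. $\mathbb R_{\ge0}[z]$ is the set of polynomials with nonnegative coefficients, and $[m]=\{1,\dots,m\}$. The degree of a vector of polynomials is the largest degree of an entry.

**Definition 1.1 (SLC loop).** A *single-path linear-constraint loop* over the rationals is given by a polyhedron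
$$\mathcal Q=\left\{\begin{pmatrix}x\\x'\end{pmatrix}\in\mathbb Q^{2n}: Bx\le b,\ Ax+A'x'\le c\right\}$$
with rational $A,A',B,b,c$. From a state $x$ the loop moves to any $x'$ with $(x,x')\in\mathcal Q$, and it stops when there is no such $x'$.

**Example 1.2.** An equation is two inequalities, so the following are SLC loops.

- $L_1$: $x\ge 0$, $x'\le x-1$.
- $L_2$: $x\ge1$, $x'=2x$.
- $L_3$: $x_1\ge0$, $x_1'=x_1+x_2$, $x_2'=x_2-1$.

For an affine function $f$ on $\mathbb Q^n$ (with rational coefficients) write $\Delta f(x,x')=f(x)-f(x')$.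

**Definition 1.3 (MΦRF).** A tuple $\langle f_1,\dots,f_d\rangle$ of affine functions is a *multiphase-linear ranking function* (MΦRF) of depth $d$ for $\mathcal Q$ if for every $(x,x')\in\mathcal Q$ there is an index $i\in\{1,\dots,d\}$ with

- $\Delta f_j(x,x')\ge1$ for all $j\le i$,
- $f_j(x)\le0$ for all $j<i$, and
- $f_i(x)\ge0$.

**Example 1.4.** For $L_1$, $\langle x\rangle$ is an MΦRF of depth $1$. For $L_3$, $\langle x_2+1,\ x_1+1\rangle$ is an MΦRF of depth $2$. Indeed $\Delta f_1=1$ always. If $x_2\ge-1$, take $i=1$. If $x_2<-1$, then $f_1(x)<0$, $\Delta f_2=-x_2>1$ and $f_2(x)=x_1+1\ge 0$, so $i=2$ works. Depth $1$ is impossible for $L_3$: with $f=\lambda_1x_1+\lambda_2x_2+\gamma$ we would need $\Delta f=-\lambda_1x_2+\lambda_2\ge1$ for all $x_2$. This forces $\lambda_1=0$ and $\lambda_2\ge1$, and then $f=\lambda_2x_2+\gamma$ is negative for very negative $x_2$.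

The loop $L_2$ has no MΦRF, because it has the infinite run $1,2,4,\dots$, and an MΦRF excludes infinite runs. To see the latter, note that $\Delta f_1\ge1$ at every transition, so along an infinite run $f_1$ becomes and stays negative. From then on $i\ge2$, so $\Delta f_2\ge1$ at every step, and $f_2$ becomes and stays negative. Continuing, all $f_j$ become negative, and then no $i$ has $f_i(x)\ge0$.

**Definition 1.5 (displacement coordinates).** Put $x'=x+y$. In the coordinates $(x,y)$ the polyhedron $\mathcal Q$ becomes
$$P=\{(x,y)\in\mathbb Q^{2n}:Ux+Vy\ge w\},\qquad U=-\binom{B}{A+A'},\quad V=-\binom{0}{A'},\quad w=-\binom bc .$$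
Let $m\ge1$ be the number of rows (add the row $0\ge0$ if there are none). Put $C=\{(x,y):Ux+Vy\ge0\}$, so that $P+C\subseteq P$. If $f(x)=\lambda x+\gamma$, then $\Delta f=-\lambda y$.

**Definition 1.6 (pencil, solution).** The *pencil* of the loop is $E(z)=U+zV\in\mathbb Q[z]^{m\times n}$. A *solution* is a vector $\mu\in\mathbb R_{\ge0}[z]^m$ with
$$\mu(z)E(z)=0\quad\text{and}\quad\mu(0)w>0. \tag{1}$$

**Example 1.7.** For $L_1$ the rows are $x\ge0$ and $-y\ge1$, so $E=(1,-z)^T$ and $w=(0,1)^T$. The vector $\mu=(z,1)$ is a solution of degree $1$.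

For $L_3$ write the rows as $x_1\ge0$; $y_1-x_2\ge0$; $x_2-y_1\ge0$; $y_2\ge-1$; $-y_2\ge1$. The rows of $E$ are $(1,0),(z,-1),(-z,1),(0,z),(0,-z)$ and $w=(0,0,0,-1,1)^T$. The vector $\mu=(z^2,0,z,0,1)$ is a solution of degree $2$: the first column gives $z^2-z\cdot z=0$, the second gives $z-z=0$, and $\mu(0)w=1$.

For $L_2$ the rows are $x\ge1$, $y-x\ge0$, $x-y\ge0$, so $E=(1,z-1,1-z)^T$ and $w=(1,0,0)^T$. If $\mu E=0$, then $\mu_1=(z-1)(\mu_3-\mu_2)$, so $\mu_1(1)=0$. A polynomial with nonnegative coefficients that vanishes at $1$ is zero, so $\mu_1=0$ and $\mu(0)w=0$. There is no solution.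

## 2. Textbook facts used

1. **Farkas' lemma.** Over $\mathbb Q$ or $\mathbb R$: either $Mu\ge b$ has a solution $u$, or there is $\nu\ge0$ with $\nu M=0$ and $\nu b>0$, and not both. Affine form: if $\{u: Mu\ge b\}\ne\emptyset$ and $cu\ge\delta$ on this set, there is $\nu\ge0$ with $\nu M=c$ and $\nu b\ge\delta$.
2. **Gordan's theorem.** For a real matrix $M$, exactly one holds: some row vector $h$ has all entries of $hM$ positive, or some column $\nu\ge0$, $\nu\ne0$, has $M\nu=0$.
3. **Stiemke's theorem.** For a real matrix $M$, exactly one holds: some $\xi$ has $M\xi\ge0$ and $M\xi\neq0$, or some row vector $\mu$ with all entries positive has $\mu M=0$.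
4. **Linear programming.** A linear function on a nonempty bounded polyhedron in $\mathbb R^r$ attains its maximum at a vertex, and at a vertex some $r$ linearly independent constraints are tight. If the maximum $\max\{c\cdot h:Ah\le\beta\}$ is finite, it equals $\min\{\beta\cdot y:y\ge0,\ yA=c^T\}$. If $A$ has rank $r$ (the number of its columns), this minimum is attained at a basic solution: $y$ vanishes off an $r$-set $B$ of rows with $A_B$ invertible, and on $B$ it is $c^TA_B^{-1}$. Linear programs with rational data are solvable in polynomial time.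
5. **Tarski.** There is a procedure that decides every first-order sentence over $(\mathbb R,+,\cdot,<)$ with rational coefficients.
6. **Univariate sign conditions.** Given polynomially many univariate rational polynomials of polynomial degree and bit-size, it is decidable in polynomial time whether some real $\rho$ satisfies prescribed conditions $=0$, $>0$ on them (Ben-Or–Kozen–Reif 1986; also Renegar 1992, for a fixed number of variables).
7. **Modules.** Every submodule of $\mathbb R[z]^m$ is free of finite rank.
8. **0/1 feasibility.** Given integral $R,r_0$, deciding whether some $x\in\{0,1\}^\ell$ has $Rx\ge r_0$ is NP-complete.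
9. **Integer hulls.** The convex hull of the integer points of a rational polyhedron is a computable rational polyhedron (Meyer 1974; Schrijver, *Theory of Linear and Integer Programming*).

## 3. The unbounded-depth problem and the four theorems

*Given an SLC loop $\mathcal Q$, is there some $d\ge1$ for which $\mathcal Q$ has an MΦRF of depth $d$?* No bound on $d$ is supplied. This is the general MΦRF problem. For each fixed depth bound the decision can be made in polynomial time. The problem without a depth bound is stated as open in the volume *Static Analysis* (doi:10.1007/978-3-030-32304-2). The task is to determine whether it is decidable. It is.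

**Theorem 1.** For $d\ge1$: $\mathcal Q$ has an MΦRF of depth $d$ if and only if there is $\mu\in\mathbb Q_{\ge0}[z]^m$ of degree $\le d$ with $\mu(z)E(z)=0$ and $\mu(0)w>0$.

**Theorem 2 (main).** The existence of such a $\mu$ of *some* degree is equivalent to an explicit finite disjunction of first-order sentences over $(\mathbb R,+,\cdot,<)$ with rational coefficients, computable from $\mathcal Q$. Hence the general MΦRF problem is decidable.

**Theorem 3.** With binary-encoded rational data, the general MΦRF problem is coNP-complete.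

**Theorem 4.** For integer-valued variables ($\mathcal Q\cap\mathbb Z^{2n}$ in place of $\mathcal Q$) the problem is also decidable.

The sentences of Theorem 2 are written out in Section 7.

## 4. Depth one by hand, and the disjunction at depth two

Let $d=1$ and $P\ne\emptyset$. An MΦRF $\langle f\rangle$ with $f=\lambda x+\gamma$ means that $-\lambda y\ge1$ and $\lambda x\ge-\gamma$ hold on $P$. By the affine form of Farkas' lemma there are $\mu_0,\mu_1\ge0$ with
$$\mu_0U=0,\quad \mu_0V=-\lambda,\quad \mu_0w\ge1,\qquad \mu_1U=\lambda,\quad\mu_1V=0,\quad\mu_1w\ge-\gamma .$$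
Eliminating $\lambda$ leaves $\mu_0U=0$, $\mu_1U+\mu_0V=0$, $\mu_1V=0$. These say exactly that $(\mu_0+\mu_1z)(U+zV)=0$. So the pencil appears by itself, and $z$ counts phases.

For $d=2$ the same plan stops. The definition demands, at each transition, one of two different systems of inequalities. The set of transitions treated by phase $1$ is cut out by the unknown $f_1$, so there is no single implication between linear inequalities to which Farkas' lemma applies. The following system is free of disjunctions:
$$\Delta f_1\ge1,\qquad \Delta f_2+f_1\ge1,\qquad f_2\ge1\qquad\text{on }P. \tag{2}$$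
We will see that it implies that $\langle f_1,f_2\rangle$ is an MΦRF. But an MΦRF need not satisfy it. On $L_1$ take $\langle x-10,\ x\rangle$. Both functions decrease by at least $1$. For $x\ge10$ phase $1$ applies, and for $0\le x<10$ phase $2$ applies. Yet at $(x,x')=(0,-1)$ we have $\Delta f_2+f_1=1-10=-9$. So the multipliers cannot be read off a given tuple. Theorem 1 says that, if any MΦRF of depth $d$ exists, multipliers exist nevertheless. Its proof builds a contradiction from the Farkas alternative, and never tries to repair the given tuple.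

## 5. Proof of Theorem 1

**Step 1: from $\mu$ to an MΦRF.** The purpose is to turn the coefficients of $\mu$ into phases satisfying the analogue of (2).

Write $\mu=\sum_{j=0}^d\mu_jz^j$, scaled so that $\mu_0w\ge1$. Comparing coefficients in $\mu E=0$ gives
$$\mu_0U=0,\qquad \mu_jU+\mu_{j-1}V=0\ (1\le j\le d),\qquad \mu_dV=0 .$$
Put $\lambda_j=\mu_jU$ for $0\le j\le d$ and $\lambda_{d+1}=0$. Then $\lambda_0=0$, and $\mu_jV=-\lambda_{j+1}$ for $0\le j\le d$. Since $\mu_j\ge0$, on $P$ we have
$$\lambda_jx-\lambda_{j+1}y=\mu_j(Ux+Vy)\ge\mu_jw\qquad(0\le j\le d).$$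
For $1\le j\le d$ let $f_j(x)=\lambda_jx+1+|\mu_jw|$. On $P$ we obtain:

- from $j=0$: $\Delta f_1=-\lambda_1y\ge\mu_0w\ge1$;
- from $1\le j\le d-1$: $\Delta f_{j+1}+f_j=\lambda_jx-\lambda_{j+1}y+1+|\mu_jw|\ge1$;
- from $j=d$: $f_d=\lambda_dx+1+|\mu_dw|\ge1$.

Given $(x,x')\in\mathcal Q$, let $i$ be minimal with $f_i(x)\ge0$. It exists because $f_d(x)\ge1$. For $j<i$ we have $f_j(x)<0$, so $\Delta f_{j+1}\ge1-f_j(x)>1$. Together with $\Delta f_1\ge1$ this gives $\Delta f_j\ge1$ for all $j\le i$. So $\langle f_1,\dots,f_d\rangle$ is an MΦRF.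

(Check on $L_3$: $\mu=(z^2,0,z,0,1)$ gives $\lambda_1=(0,1)$, $\lambda_2=(1,0)$, hence $f_1=x_2+1$, $f_2=x_1+1$, the tuple of Example 1.4.)

**Step 2: the Farkas alternative.** The purpose is to produce many transitions when no $\mu$ exists.

Suppose $\langle f_1,\dots,f_d\rangle$ is an MΦRF, $f_j(x)=\lambda_jx+\gamma_j$, but no $\mu$ of degree $\le d$ as in the theorem exists. The conditions on $(\mu_0,\dots,\mu_d)\ge0$ are the $d+2$ vector equations displayed in Step 1 and $\mu_0w>0$. By Farkas' lemma over $\mathbb Q$ there are multipliers $u_0,\dots,u_{d+1}\in\mathbb Q^n$, one for each vector equation, with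
$$Uu_0+Vu_1\ge w,\qquad Uu_j+Vu_{j+1}\ge0\quad(1\le j\le d).$$
Here the block of inequalities belonging to $\mu_j$ involves the two equations in which $\mu_j$ occurs. Put $x^0=u_0$ and $y^i=u_{i+1}$. Then $(x^0,y^0)\in P$, and $(y^i,y^{i+1})\in C$ for $0\le i\le d-1$. So for all $t=(t_0,\dots,t_{d-1})\in\mathbb Q_{\ge0}^d$,
$$(x(t),y(t)):=(x^0,y^0)+\sum_{i=0}^{d-1}t_i\,(y^i,y^{i+1})\in P. \tag{3}$$

**Step 3: a language for "each $t_i$ much larger than its predecessors".** A property of $(t_0,\dots,t_{k-1})$ holds *eventually* if
$$\exists T_0\,\forall t_0\ge T_0\ \exists T_1\,\forall t_1\ge T_1\ \cdots\ \exists T_{k-1}\,\forall t_{k-1}\ge T_{k-1}:\ \text{it holds},$$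
with all $T_i\ge0$. For $k=0$ this just means that it holds. For example $t_1>5t_0$ holds eventually in $(t_0,t_1)$, and $t_0>t_1$ does not. Four facts are immediate.

- A finite conjunction of eventual properties is eventual: take maxima of the thresholds, one quantifier at a time.
- An eventual property holds for at least one $t$.
- A property that is eventual in $(t_0,\dots,t_{k-1})$ is eventual in $(t_0,\dots,t_k)$.
- Consider $a+\sum_{i<k}b_it_i$. If the last nonzero entry of $(a,b_0,\dots,b_{k-1})$ is negative, the function is eventually $<0$: if that entry is $b_j$, then whatever $t_0,\dots,t_{j-1}$ are, all large $t_j$ work and later variables do not occur; if it is $a$, the function is constant. Otherwise, by the same argument, it is eventually $\ge0$. If the last nonzero entry of $(b_0,\dots,b_{k-1})$ exists and is negative, the function is eventually $<0$ whatever $a$ is.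

**Step 4: all phases become negative.** The purpose is to find one $t$ at which every $f_j(x(t))<0$. For $1\le j\le d$ consider

> $H_j$: eventually in $(t_0,\dots,t_{j-1})$, for all $t_j,\dots,t_{d-1}\ge0$, $f_j(x(t))<0$.

Assume $H_1,\dots,H_{j-1}$ (nothing if $j=1$). Then eventually in $(t_0,\dots,t_{j-2})$, for all $t_{j-1},\dots,t_{d-1}\ge0$, we have $f_{j'}(x(t))<0$ for all $j'<j$. The index $i$ that the MΦRF assigns to the transition (3) has $f_i\ge0$, so $i\ge j$, and therefore $\Delta f_j\ge1$ there. With $a_i=\lambda_jy^i$ for $0\le i\le d$ this reads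
$$a_0+\sum_{i=0}^{d-1}a_{i+1}t_i\le-1. \tag{4}$$
Fix good values of $t_0,\dots,t_{j-2}$. Let a single $t_i\to\infty$ with $i\ge j-1$, the other variables of index $\ge j-1$ being $0$. Then (4) forces $a_{i+1}\le0$. Hence $a_i\le0$ for all $i\ge j$. Next set $t_i=0$ for all $i\ge j-1$. Then $a_0+\sum_{i\le j-2}a_{i+1}t_i\le-1$ holds eventually in $(t_0,\dots,t_{j-2})$. By the last fact of Step 3, the last nonzero entry of $(a_0,a_1,\dots,a_{j-1})$ exists and is negative, since otherwise the function would also be eventually $\ge0$. Finally,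
$$f_j(x(t))=f_j(x^0)+\sum_{i<d}a_it_i\ \le\ f_j(x^0)+\sum_{i<j}a_it_i .$$
The right side is eventually $<0$ in $(t_0,\dots,t_{j-1})$, because the last nonzero entry of $(a_0,\dots,a_{j-1})$ is negative. This is $H_j$. The coefficient of $t_i$ in $\Delta f_j$ is $-a_{i+1}$ and in $f_j$ it is $a_i$, and this shift lets the induction advance by one variable per phase.

By $H_1,\dots,H_d$ there is a $t$ with $f_j(x(t))<0$ for all $j$. This contradicts the MΦRF property at the transition (3). $\square$

For a fixed degree, the conditions on $\mu$ form a rational linear system. Feasibility over $\mathbb R$ and over $\mathbb Q$ coincide, since if the system is infeasible over $\mathbb Q$, the rational Farkas alternative also excludes real solutions. Hence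
$$\mathcal Q\text{ has an MΦRF of some depth}\iff\text{a solution in the sense of (1) exists.}\tag{5}$$

## 6. Growing depth, positivity on $(0,\infty)$, and the trouble at $0$

Theorem 1 makes each depth a linear program. Trying $d=1,2,\dots$ finds an MΦRF if there is one, but never answers "no". The obvious hope is a bound on $d$ in terms of $n$ and $m$. There is none.

**Example 6.1.** For rational $a$ consider the loop
$$x_2\ge0,\qquad x_1'\ge x_1+x_2+1,\qquad x_2'=(1+a)x_2-x_1 .$$
The rows are $y_1-x_2\ge1$; $x_2\ge0$; $-x_1+ax_2-y_2\ge0$; $x_1-ax_2+y_2\ge0$. So $n=2$, $m=4$, $w=(1,0,0,0)^T$, and the rows of $E$ are $(z,-1),(0,1),(-1,a-z),(1,z-a)$. The equation $\mu E=0$ says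
$$\mu_3-\mu_4=z\mu_1,\qquad \mu_2=\mu_1+(z-a)(\mu_3-\mu_4)=(z^2-az+1)\mu_1 .$$
If $a\ge2$, then $z^2-az+1$ has a root $\rho>0$, so $\mu_2(\rho)=0$, so $\mu_2=0$ and $\mu_1=0$, and there is no solution.

Let $a=2\cos\theta$ with $0<\theta<\pi/2$. In a solution $\mu_2=\sum_kb_kz^k\neq0$ vanishes at $e^{i\theta}$, so $\sum_kb_k\sin k\theta=0$ with $b_k\ge0$. If $\theta\deg\mu_2<\pi$, then $\sin k\theta>0$ for $1\le k\le\deg\mu_2$, hence $b_k=0$ for $k\ge1$, and then $b_0=\mu_2(e^{i\theta})=0$, a contradiction. So every solution has degree $\ge\pi/\theta$, and by Theorem 1 every MΦRF has depth $\ge\pi/\theta$. For $a=2-4^{-k}$ we have $4\sin^2(\theta/2)=2-a=4^{-k}$, so $2^{-k-1}=\sin(\theta/2)\ge\theta/\pi$ and the depth is at least $2^{k+1}$.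

For $a=1$ the product $(1+z)(z^2-z+1)=1+z^3$ gives the solution $\mu=(1+z,\ 1+z^3,\ z+z^2,\ 0)$ of degree $3=\pi/\theta$. Step 1 above turns it into $\langle 2-x_1,\ 1-x_1+x_2,\ 1+x_2\rangle$. For every $a\in(0,2)$ there is a solution, because of the following lemma applied to $z^2-az+1$: take $\mu_1=(1+z)^N$, $\mu_2=(1+z)^N(z^2-az+1)$, $\mu_3=z(1+z)^N$, $\mu_4=0$.

**Lemma 1 (Poincaré).** If $p\in\mathbb R[z]$ and $p>0$ on $(0,\infty)$, then $(1+z)^Np$ has nonnegative coefficients for all large $N$.

*Proof.* The leading coefficient of $p$ is positive and $p$ has no positive root. So $p$ is a positive constant times a product of factors $z$, $z+c$ ($c>0$) and $z^2-2\kappa z\cos\theta+\kappa^2$ ($\kappa>0$, $\cos^2\theta<1$). The first two types have nonnegative coefficients. If each factor of the third type has nonnegative coefficients after multiplication by its own power of $1+z$, then $p$ does after multiplication by the sum of the powers, and further factors $1+z$ do no harm. So consider one factor of the third type, and put $L=N+2$. Since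
$$\binom{N}{k-2}=\binom Lk\frac{k(k-1)}{L(L-1)},\quad\binom N{k-1}=\binom Lk\frac{k(L-k)}{L(L-1)},\quad\binom Nk=\binom Lk\frac{(L-k)(L-k-1)}{L(L-1)},$$
the coefficient of $z^k$ in $(1+z)^N(z^2-2\kappa z\cos\theta+\kappa^2)$ is $\binom Lk\frac1{L(L-1)}$ times
$$k(k-1)-2\kappa\cos\theta\,k(L-k)+\kappa^2(L-k)(L-k-1).$$
The quadratic form $s^2-2\kappa\cos\theta\,st+\kappa^2t^2$ is positive definite, so on $s,t\ge0$ it is at least $c(s+t)^2$ for some $c>0$. With $s=k$, $t=L-k$ the displayed quantity is at least $cL^2-k-\kappa^2(L-k)\ge cL^2-\max(1,\kappa^2)L$. This is positive for large $L$, uniformly in $k$. $\square$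

Lemma 1 removes the degree from the problem. Suppose a polynomial vector $F$ satisfies $FE=0$ and $F(0)w>0$, each entry being either identically $0$ or positive on $(0,\infty)$. Then $(1+z)^NF$ is a solution for large $N$. Conversely, every nonzero entry of a solution is positive on $(0,\infty)$. So we need to decide whether such an $F$ exists, with no bound on its degree.

The natural next attempt is pointwise. Fix the support $S$ of $F$, and ask: (i) for each $\rho>0$, is there an $f$ with $fE=0$, supported in $S$, with $f_i(\rho)>0$ for $i\in S$? (ii) is there such an $f$ with $f(0)\ge0$ and $f(0)w>0$? The support must be fixed in advance, and it need not be $[m]$: if we add the variable $x_2$ and the row $x_2\ge0$ to $L_1$, the new multiplier must be $0$. But even with a fixed support, (i) and (ii) are not enough.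

**Example 6.2.** Consider $x_1\ge1$, $x_1'\le x_1$, $x_2\ge0$, $x_2'=x_2+x_1$. The rows of $E$ are $(1,0)$, $(-z,0)$, $(0,1)$, $(-1,z)$, $(1,-z)$, and $w=(1,0,0,0,0)^T$. The equation $fE=0$ says
$$f_4-f_5=f_1-zf_2,\qquad f_3=-z(f_4-f_5)=-z(f_1-zf_2).$$
For (i) with $S=[5]$, the vector $(\tfrac z2,\,1,\,\tfrac{z^2}2,\,1,\,1+\tfrac z2)$ has all entries positive on $(0,\infty)$. For (ii), the vector $(1,0,-z,1,0)$ has value $(1,0,0,1,0)\ge0$ at $0$, with $f(0)w=1$. Yet there is no solution, since $f_3\ge0$ at $\rho>0$ forces $f_1(\rho)\le\rho f_2(\rho)$, and $\rho\to0$ gives $f_1(0)\le 0$. (The loop has an infinite run from $(1,0)$ with $x_1$ constantly $1$.)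

The condition at the single point $0$ does not see that nonnegativity must persist to the right of $0$. Replacing it by "for each small $\rho>0$ there is a constant-coefficient combination $f$ of finitely many fixed vectors with $f_i(\rho)\ge 0$ for $i\in S$ and $f(0)w>0$" does not help. In Example 6.2 the vector $(\epsilon,1,z^2-\epsilon z,\epsilon,z)$ with $\epsilon=\rho$ satisfies this at $\rho$, and $f(0)w=\epsilon$ tends to $0$ with $\rho$. What has to be demanded is a *uniform* lower bound on $f(0)w$ as $\rho\to0^+$, with the combination kept in a bounded set. Section 7 makes this precise and Section 8 shows that it suffices.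

## 7. The modules $M_S$ and the conditions (a)$_S$, (b)$_S$

For $S\subseteq[m]$ let
$$M_S=\{f\in\mathbb R[z]^m: fE=0,\ f_i=0\text{ for }i\notin S\}.$$
Let $G=G_S$ be the matrix whose rows $g_1,\dots,g_r$ form a $\mathbb Q$-basis of $\{f\in M_S\cap\mathbb Q[z]^m:\deg f\le n\}$. It is computable by linear algebra over $\mathbb Q$. For $L_1$ and $S=\{1,2\}$ the equation is $f_1=zf_2$, so $G=(z,1)$ and $r=1$. For $L_2$ and $S=[3]$ we may take the rows $(z-1,0,1)$, $(0,1,1)$, $(0,z,z)$.

**Lemma 2 (generators).** $M_S=\{hG:h\in\mathbb R[z]^r\}$.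

*Proof.* The point is that degree $n$ is enough. The inclusion $\supseteq$ is clear. For $\subseteq$, use induction on $e=\deg f$ for $f\in M_S$. If $e\le n$, then the coefficients of $f$ solve a rational homogeneous linear system whose real solution space is spanned by $g_1,\dots,g_r$, so $f=hG$ with constant $h$.

Let $e>n$, $f=\sum_{j\le e}f_jz^j$, $f^{(j)}=\sum_{i\le j}f_iz^i$, and $a_j=f_jV\in\mathbb R^n$ (a row). From $f_0U=0$ and $f_{i-1}V+f_iU=0$ we get
$$f^{(j)}E=f_0U+\sum_{i=1}^j(f_iU+f_{i-1}V)z^i+f_jVz^{j+1}=a_jz^{j+1}.$$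
The $n+1$ vectors $a_0,\dots,a_n\in\mathbb R^n$ are dependent, so some $a_k$ with $k\le n$ equals $\sum_{j<k}c_ja_j$. Let $g=f^{(k)}-\sum_{j<k}c_jz^{k-j}f^{(j)}$. Then $gE=(a_k-\sum_{j<k}c_ja_j)z^{k+1}=0$, the entries off $S$ vanish, $\deg g\le k\le n$, and $g(0)=f(0)$ because $k-j\ge1$. So $g\in M_S$ and $f=g+zf'$ with $f'\in M_S$ and $\deg f'\le e-1$. Both $g$ and $f'$ are of the form $hG$, hence so is $f$. $\square$

**Definition 7.1.** With $r,G$ depending on $S$:

- **(a)$_S$**: $\ \forall\rho>0\ \exists h\in\mathbb R^r:\ (hG(\rho))_i>0$ for all $i\in S$.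
- **(b)$_S$**: $\ \exists\eta,\delta>0\ \forall\rho\in(0,\delta)\ \exists h\in[-1,1]^r:\ (hG(\rho))_i\ge0$ for all $i\in S$, and $hG(0)w\ge\eta$.

If $S=\emptyset$ or $r=0$, then (b)$_S$ is false. (If $S=\emptyset$ then $r=0$, and for $r=0$ the number $hG(0)w$ is $0$.) Condition (a)$_\emptyset$ is vacuously true.

**Example 7.2.** For $L_1$, $S=\{1,2\}$: $G(\rho)=(\rho,1)$ and $G(0)w=1$. Both conditions hold with $h=1$, $\eta=1$. For $L_2$, $S=[3]$: every $f\in M_S$ has $f_1(1)=0$, so (a)$_S$ fails at $\rho=1$. For Example 6.2, $S=[5]$, condition (a)$_S$ holds and (b)$_S$ fails. Indeed, if $h\in[-1,1]^r$, $\rho\in(0,1)$ and $f=hG(\rho)\ge0$, then $f_1\le\rho f_2\le c_1\rho$, where $c_1$ depends only on $G$. Also $|hG(0)w-f_1|=|(hG(0))_1-(hG(\rho))_1|\le c_2\rho$. So $hG(0)w\le(c_1+c_2)\rho$, which is below any given $\eta$ for small $\rho$.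

**Theorem 2, explicit form.** A solution exists if and only if (a)$_S$ and (b)$_S$ hold for some $S\subseteq[m]$.

This gives Theorem 2 as stated in Section 3. The conditions are first-order sentences over $(\mathbb R,+,\cdot,<)$ with rational coefficients, $G_S$ is computable, and there are $2^m$ sets $S$. By Tarski's procedure and (5), the general MΦRF problem is decidable. When the answer is yes, an MΦRF of minimal depth is found by solving the linear programs of Theorem 1 for $d=1,2,\dots$

**Lemma 3.** If there is $f\in M_S$ with $f_i\ge0$ on some $(0,\delta_0)$ for all $i\in S$ and $f(0)w>0$, then (b)$_S$ holds. In particular (b)$_S$ holds if $M_S$ contains a solution.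

*Proof.* Write $f=hG$ with $h\in\mathbb R[z]^r$ (Lemma 2). Here $r\ge1$ since $f\ne0$. Let $H\ge1$ bound all $|h_j|$ on $[0,1]$. For small $\rho>0$ the vector $h(\rho)/H\in[-1,1]^r$ has $(h(\rho)G(\rho))_i/H=f_i(\rho)/H\ge0$ for $i\in S$. As $\rho\to0^+$, $\frac1Hh(\rho)G(0)w\to\frac1Hf(0)w>0$. So these vectors witness (b)$_S$ with $\eta=f(0)w/(2H)$ and small $\delta$. $\square$

**Necessity in Theorem 2.** Let $\mu$ be a solution and $S$ its support. Then $\mu\in M_S$, and (b)$_S$ holds by Lemma 3. For $i\in S$ and $\rho>0$ we have $\mu_i(\rho)>0$, since $\mu_i\ne0$ has nonnegative coefficients. Writing $\mu=hG$, the vectors $h(\rho)$ give (a)$_S$.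

## 8. Selecting, gluing, and the sufficiency half of Theorem 2

Conditions (a)$_S$ and (b)$_S$ provide, for each $\rho$ separately, a coefficient vector $h$. We must produce one polynomial vector. Near $0$ and near $\infty$ we choose $h$ as a rational function of $\rho$. In between, constant vectors $h$ work locally. The pieces are then glued without changing the value at $0$.

**Lemma 4 (selection).** Let $A(\rho)\in\mathbb R[\rho]^{k\times r}$ with $r\ge1$, $\beta\in\mathbb R^k$, $c\in\mathbb R^r$, and let $\{h\in\mathbb R^r:A(\rho)h\le\beta\}$ be nonempty and bounded for all $\rho\in(0,\delta)$. Then there are $h^*\in\mathbb R(\rho)^r$ and $\delta'>0$ such that for all $\rho\in(0,\delta')$, $h^*(\rho)$ is defined and maximizes $c\cdot h$ on this polytope. The same holds with $(0,\delta),(0,\delta')$ replaced by $(R,\infty),(R',\infty)$.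

*Proof.* The maximum is attained at a vertex, hence at $A_B(\rho)^{-1}\beta_B$ for some $r$-set $B$ of rows with $\det A_B(\rho)\ne0$. For each $B$ with $\det A_B\not\equiv0$ put $h_B=A_B^{-1}\beta_B\in\mathbb R(\rho)^r$. Nonzero rational functions have finitely many zeros and poles. So we can shrink the interval until none of the not identically zero determinants vanishes on it, and all entries of $Ah_B-\beta$ and all differences $c\cdot(h_B-h_{B'})$ have constant sign ($+$, $-$ or identically $0$). Then the set of those $B$ for which $h_B(\rho)$ is feasible does not depend on $\rho$. It is nonempty, because it contains the $B$ of an optimal vertex. The order of the values $c\cdot h_B(\rho)$ is constant as well. Choose a feasible $B$ with $c\cdot h_B$ maximal and put $h^*=h_B$. $\square$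

**Lemma 5 (positivity near the two ends).** If (a)$_S$ holds and $S\ne\emptyset$, there is $f\in M_S$ with $f_i>0$ for all $i\in S$ on some $(0,\delta')$. Likewise there is one with $f_i>0$ for all $i\in S$ on some $[R',\infty)$.

*Proof.* By (a)$_S$, $r\ge1$. Apply Lemma 4 to the unknowns $(h,\tau)$ and the program of maximizing $\tau$ subject to $\tau\le(hG(\rho))_i$ for $i\in S$, $h\in[-1,1]^r$, $0\le\tau\le1$. The feasible set is bounded and contains $(0,0)$. The maximum is positive for every $\rho>0$: scale the $h$ of (a)$_S$ into the box, which keeps all $(hG(\rho))_i$ positive. So the selected $h^*$ satisfies $(h^*G)_i>0$ for $i\in S$ near the chosen end. Let $q$ be a common denominator of the entries of $h^*$ and $f=q^2h^*G\in M_S$. Then $f_i=q^2(h^*G)_i>0$ once the interval is shrunk so as to avoid the zeros of $q$. $\square$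

**Lemma 6 (gluing).** Let $S\ne\emptyset$, $f,g\in M_S$, $0<\alpha<\beta<\omega\le\infty$, with $f_i>0$ on $(0,\beta]$ and $g_i>0$ on $[\alpha,\omega]$ (on $[\alpha,\infty)$ if $\omega=\infty$) for all $i\in S$. Then for suitable $\lambda>0$ and $N\ge1$, the vector $F=f+\lambda(z/\alpha)^Ng\in M_S$ satisfies $F(0)=f(0)$ and $F_i>0$ on $(0,\omega]$ (respectively $(0,\infty)$) for all $i\in S$.

*Proof.* The factor $(z/\alpha)^N$ is tiny to the left of $\alpha$ and huge to the right of $\beta$. Clearly $F\in M_S$ and $F(0)=f(0)$.

Write $f_i=z^{v_i}p_i$ with $p_i(0)\ne0$ for $i\in S$. Then $p_i>0$ on $(0,\alpha]$, and $p_i(0)\ge 0$ by continuity, so $p_i>0$ on $[0,\alpha]$ and is bounded below there by a positive constant. With $v=\max_iv_i$ and $\rho/\alpha\le1$ we get a common $a>0$ with $f_i(\rho)\ge a(\rho/\alpha)^v$ on $(0,\alpha]$ for all $i\in S$. Let $c_0=\max_{i\in S}\max_{[0,\alpha]}|g_i|$ and choose $\lambda>0$ with $\lambda c_0<a$.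

*On $(0,\alpha]$*, for $N\ge v$: $\lambda(\rho/\alpha)^N|g_i|\le\lambda c_0(\rho/\alpha)^v<a(\rho/\alpha)^v\le f_i(\rho)$, so $F_i(\rho)>0$.

*On $[\alpha,\beta]$* both summands are positive.

*On $[\beta,\omega]$* (or $[\beta,\infty)$) each $g_i$, $i\in S$, is at least some $m_0>0$. For finite $\omega$ this is compactness; for $\omega=\infty$ a polynomial that is positive on $[\beta,\infty)$ is constant or tends to $+\infty$. Also there are $L,e$ with $|f_i(\rho)|\le L(\rho/\beta)^e$ for all $\rho\ge\beta$ and $i\in S$: if $f_i=\sum_kc_{ik}z^k$, take $e=\max_i\deg f_i$ and $L=\max_i\sum_k|c_{ik}|\beta^k$. If $N\ge e$ and $\lambda m_0(\beta/\alpha)^N>L$, then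
$$\lambda(\rho/\alpha)^Ng_i(\rho)\ge\lambda m_0(\beta/\alpha)^N(\rho/\beta)^N\ge\lambda m_0(\beta/\alpha)^N(\rho/\beta)^e>L(\rho/\beta)^e\ge|f_i(\rho)| .$$
Since $\beta/\alpha>1$, all large $N$ satisfy every requirement. $\square$

**Sufficiency in Theorem 2.** Let (a)$_S$ and (b)$_S$ hold. Then $S\ne\emptyset$ and $r\ge1$ by the convention on (b)$_S$.

**Step 1: an element that is right near $0$.** Apply Lemma 4 to maximizing $hG(0)w$ over $\{h\in[-1,1]^r:(hG(\rho))_i\ge0\ (i\in S)\}$. This polytope contains $0$. By (b)$_S$ the maximum is $\ge\eta$ for small $\rho$. The selected $h^*$ takes values in $[-1,1]^r$, so its entries have no pole at $0$ and there is a common denominator $q$ with $q(0)\ne0$. Put $f=q^2h^*G\in M_S$. Then $f_i\ge0$ on some $(0,\delta_1)$ for $i\in S$, and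
$$f(0)w=q(0)^2h^*(0)G(0)w=q(0)^2\lim_{\rho\to0^+}h^*(\rho)G(0)w\ge q(0)^2\eta>0 .$$
This is where the uniform $\eta$ and the box are used. Let $f'\in M_S$ be positive near $0$ on $S$ (Lemma 5) and put $f^0=f+zf'\in M_S$. Then $f^0_i>0$ on some $(0,\delta_2]$ for $i\in S$, and $f^0(0)w=f(0)w>0$.

**Step 2: extension to every bounded interval.** Let $\mathcal B$ be the set of $\beta>0$ for which some $f\in M_S$ has $f_i>0$ on $(0,\beta]$ for all $i\in S$ and $f(0)w>0$. It is downward closed, and nonempty by Step 1. Suppose $\sigma=\sup\mathcal B<\infty$. By (a)$_S$ at $\rho=\sigma$ there is $g=hG\in M_S$ with constant $h$ and $g_i(\sigma)>0$ for $i\in S$. By continuity $g_i>0$ on some $[\alpha,\omega]$ with $0<\alpha<\sigma<\omega<\infty$. Take $\beta\in\mathcal B$ with $\alpha<\beta\le\sigma$, with its witness $f$. Lemma 6 gives $F\in M_S$ with $F_i>0$ on $(0,\omega]$ for $i\in S$ and $F(0)w=f(0)w>0$. So $\omega\in\mathcal B$, contradicting $\omega>\sigma$. Hence $\mathcal B=(0,\infty)$.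

**Step 3: extension to $\infty$, and nonnegative coefficients.** By Lemma 5 there is $g\in M_S$ with $g_i>0$ on some $[\alpha,\infty)$, $\alpha>0$, for $i\in S$. Since $\beta=\alpha+1\in\mathcal B$, Lemma 6 with $\omega=\infty$ gives $F\in M_S$ with $F_i>0$ on $(0,\infty)$ for $i\in S$ and $F(0)w>0$. By Lemma 1, for large $N$ all entries of $\mu=(1+z)^NF$ have nonnegative coefficients (entries outside $S$ are $0$). Moreover $\mu E=0$ and $\mu(0)w=F(0)w>0$. So $\mu$ is a solution. $\square$

## 9. Short certificates for the absence of an MΦRF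

This section proves that the complement of the MΦRF problem is in NP. Trying all $2^m$ supports is too expensive, so a certificate must lead to one relevant support.

**Definition 9.1.** A set $\emptyset\ne T\subseteq S$ is *removable from $S$* if there are $\rho>0$ and a column $\nu\in\mathbb R^m$ with $\nu_i>0$ for $i\in T$, $\nu_i=0$ for $i\notin T$, and $G_S(\rho)\nu=0$.

**Example 9.2.** For $L_2$, $T=\{1\}$ is removable from $[3]$ with $\rho=1$ and $\nu=(1,0,0)^T$, because every $f\in M_{[3]}$ has $f_1(1)=0$.

**Step 1: removable sets carry no solution.** *If $T$ is removable from $S$ and $\mu\in M_S$ has nonnegative coefficients, then $\mu\in M_{S\setminus T}$.* Indeed $\mu=hG_S$ gives $\sum_{i\in T}\mu_i(\rho)\nu_i=\mu(\rho)\nu=h(\rho)G_S(\rho)\nu=0$. All terms are $\ge0$, so $\mu_i(\rho)=0$ for $i\in T$. As $\rho>0$ and the coefficients are nonnegative, $\mu_i=0$.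

**Step 2: if (a)$_S$ fails, something is removable.** *If (a)$_S$ fails, some $T$ is removable from $S$ with a witness $\rho$ for which the restriction $G_{S,T}(\rho)$ of $G_S(\rho)$ to the columns in $T$ has a one-dimensional kernel.* Note that $S\neq\emptyset$. Let $\rho>0$ be a point where (a)$_S$ fails. By Gordan's theorem applied to the columns in $S$, there is $0\ne\nu\ge0$ supported in $S$ with $G_S(\rho)\nu=0$. Take $\nu$ of minimal support $T$. If the kernel of $G_{S,T}(\rho)$ contained a vector $\nu'$ independent of $\nu$, we could assume (replacing $\nu'$ by $-\nu'$) that $\nu'$ has a positive entry. With $t=\min\{\nu_i/\nu'_i:\nu'_i>0\}$ the vector $\nu-t\nu'$ is $\ge0$, is nonzero by independence, is in the kernel, and has smaller support, a contradiction.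

**Step 3: chains.** *$\mathcal Q$ has no MΦRF if and only if there is a chain $S_0=[m]$, $S_k=S_{k-1}\setminus T_k$ ($1\le k\le t$, with $0\le t\le m$), where each $T_k$ is removable from $S_{k-1}$ with a witness as in Step 2, such that (b)$_{S_t}$ fails.*

Suppose there is such a chain. A solution $\mu$ lies in $M_{[m]}$, hence by Step 1 in $M_{S_t}$, and then (b)$_{S_t}$ holds by Lemma 3, a contradiction. Conversely, suppose there is no MΦRF. Remove sets as in Step 2 until (a)$_{S_t}$ holds. This happens after at most $m$ removals, since (a)$_\emptyset$ holds. If (b)$_{S_t}$ held as well, Theorem 2 would give a solution. So (b)$_{S_t}$ fails.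

For $L_2$: $T_1=\{1\}$, $S_1=\{2,3\}$, and (b)$_{S_1}$ fails because $w=(1,0,0)^T$ and all $f\in M_{S_1}$ have $f_1=0$.

It remains to certify each ingredient of a chain. The matrix $G_S$ is computable in polynomial time by linear algebra, with $r\le m(n+1)$ and entries of degree $\le n$. Determinants of polynomial matrices built from it have polynomial degree and bit-size, and are computable in polynomial time by evaluation at enough integers and interpolation.

**Step 4: certifying removability.** The witness $\rho$ may be irrational, so it is not part of the certificate. Suppose $G_{S,T}(\rho)$ has a one-dimensional kernel. Its rank is $|T|-1$, so there is a set $R$ of $|T|-1$ rows such that $G_{R,T}(\rho)$ has the same kernel. This kernel is spanned by the nonzero vector of signed minors $D_j(\rho)=(-1)^{\mathrm{pos}(j)}\det G_{R,T\setminus j}(\rho)$, $j\in T$, where $\mathrm{pos}(j)$ is the position of $j$ in $T$ and the empty determinant is $1$. The witness $\nu$ is a multiple of it. The certificate is $(T,R,\sigma)$ with $\sigma=\pm1$, and the condition to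 be checked is
$$\exists\rho>0:\quad \sigma D_j(\rho)>0\ (j\in T),\qquad\sum_{j\in T}G_{k,j}(\rho)D_j(\rho)=0\ (1\le k\le r). \tag{6}$$
Conversely, (6) implies that $T$ is removable, with $\nu_j=\sigma D_j(\rho)$ on $T$. That is all the direction from chain to absence uses. Condition (6) is a system of sign conditions on univariate polynomials of polynomial degree and bit-size, so it is decidable in polynomial time by fact 6.

**Step 5: certifying that (b)$_S$ fails.** If $r=0$, (b)$_S$ fails and there is nothing to certify. Let $r\ge1$ and $c=G(0)w\in\mathbb Q^r$. Write the polytope $\{h\in[-1,1]^r:(hG(\rho))_i\ge0,\ i\in S\}$ as $A(\rho)h\le\beta$, and let $\mathcal V(\rho)=\max c\cdot h$ over it. Then $\mathcal V\ge0$ because $h=0$ is feasible. By Lemma 4, $\mathcal V$ agrees near $0^+$ with a rational function, and it is bounded by $\sum_j|c_j|$. So $\lim_{\rho\to0^+}\mathcal V(\rho)\ge0$ exists. Condition (b)$_S$ says that $\mathcal V\ge\eta>0$ near $0^+$, so it fails if and only if this limit is $0$.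

By linear programming duality $\mathcal V(\rho)=\min\{\beta\cdot y:y\ge0,\ yA(\rho)=c^T\}$. The matrix $A(\rho)$ contains $\pm I$, so it has rank $r$, and the minimum is attained at a basic solution $y_B(\rho)=c^TA_B(\rho)^{-1}$. The certificate is an $r$-set $B$ of rows with
$$\det A_B\not\equiv0,\qquad y_B(\rho)\ge0\text{ for all small }\rho>0,\qquad\lim_{\rho\to0^+}\beta_B\cdot y_B(\rho)=0 .$$

*It is sufficient:* by weak duality $0\le\mathcal V(\rho)\le\beta_B\cdot y_B(\rho)\to0$.

*It exists if $\lim\mathcal V=0$:* for each small $\rho$ some $B$ satisfies $\det A_B(\rho)\ne0$, $y_B(\rho)\ge0$ and $\beta_B\cdot y_B(\rho)=\mathcal V(\rho)$. There are finitely many $B$. For each $B$ the truth of these conditions is constant near $0^+$, because they concern signs of rational functions, $\mathcal V$ included. So one $B$ works for all small $\rho$, and then $\beta_B\cdot y_B=\mathcal V\to0$.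

By Cramer's rule the entries of $y_B$ are quotients of polynomials computable in polynomial time. Their signs and limits at $0^+$ are read off from lowest-order coefficients. So the certificate can be checked in polynomial time.

Steps 3–5 show that the complement of the MΦRF problem is in NP. So the problem is in coNP.

## 10. A quadratic encoding of 0/1 feasibility

To prove coNP-hardness we reduce from 0/1 feasibility, in such a way that an MΦRF exists exactly when the 0/1 system is *un*solvable. Let integral $R,r_0$ be given. Adding a dummy variable, we assume that the variables are $x_1,\dots,x_\ell$ and that the constraint $x_1\ge1$ is included.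

**Step 1: a polytope on which $Z\ge W^2$ detects 0/1 points.** Let $\Pi$ be the set of $(x,(y_{ij})_{i<j})$ with
$$0\le x_i\le1,\quad0\le y_{ij}\le1,\quad y_{ij}\ge x_i+x_j-1,\quad x_1\ge1,\quad Rx\ge r_0,$$
and put
$$W=\sum_i6^ix_i,\qquad Z=\sum_i6^{2i}x_i+2\sum_{i<j}6^{i+j}y_{ij}.$$

**Lemma 7.** On $\Pi$, $Z\ge W^2$, with equality if and only if $x\in\{0,1\}^\ell$ and all $y_{ij}=x_ix_j$.

*Proof.* Expanding $W^2$,
$$Z-W^2=\sum_j6^{2j}x_j(1-x_j)-2\sum_{i<j}6^{i+j}(x_ix_j-y_{ij}).$$
From $y_{ij}\ge0$ and $y_{ij}\ge x_i+x_j-1$ we get $x_ix_j-y_{ij}\le\min\{x_ix_j,(1-x_i)(1-x_j)\}\le\min\{x_j,1-x_j\}\le2x_j(1-x_j)$. Since $\sum_{1\le i<j}6^i<6^j/5$, the second sum, with its factor $2$, is at most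
$$2\sum_j6^j\cdot2x_j(1-x_j)\cdot\tfrac{6^j}5=\tfrac45\sum_j6^{2j}x_j(1-x_j).$$
So $Z-W^2\ge\frac15\sum_j6^{2j}x_j(1-x_j)\ge0$, and equality forces $x\in\{0,1\}^\ell$. For such $x$ we have $Z-W^2=2\sum_{i<j}6^{i+j}(y_{ij}-x_ix_j)$ with $y_{ij}\ge\max(0,x_i+x_j-1)=x_ix_j$. So equality holds if and only if all $y_{ij}=x_ix_j$. $\square$

**Step 2: the loop.** Its state is $\xi=(x,y,s)\in\mathbb Q^N$, and with $\zeta=\xi'-\xi$ its constraints are

1. the homogenized constraints of $\Pi$ on $\xi$: $0\le x_i\le s$, $0\le y_{ij}\le s$, $y_{ij}\ge x_i+x_j-s$, $x_1\ge s$, $Rx\ge r_0s$;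
2. $W(\xi)-s(\zeta)\ge0$ and $s(\zeta)-W(\xi)\ge0$;
3. $W(\zeta)-Z(\xi)\ge0$;
4. $s(\zeta)\ge1$.

Here $W,Z,s$ are read as linear forms on $\mathbb Q^N$. The only nonzero entry of $w$ is the last one, $w_{\rm last}=1$. The powers $6^{2\ell}$ have $O(\ell)$ bits, so the construction is polynomial. The vector $E(\rho)\xi=U\xi+V(\rho\xi)$ is obtained by putting $\zeta=\rho\xi$ in the left-hand sides. So $E(\rho)\xi\ge0$ means: the constraints (1) hold, $W(\xi)=\rho s$, $\rho W(\xi)\ge Z(\xi)$, and $\rho s\ge0$.

For instance, with $\ell=1$ and no further constraints the loop says $x=s\ge0$, $s'=s+6x$, $6(x'-x)\ge36x$, $s'-s\ge1$. The 0/1 system is solved by $x=1$, and from $x=s=1$ the loop can multiply the state by $7$ forever.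

**Step 3: a solvable system leaves no MΦRF.** Let $x$ solve the 0/1 system. Put $y_{ij}=x_ix_j$, $s=1$ and $\rho=W(x)\ge6$. By Lemma 7, $Z=W^2$, so $E(\rho)\xi\ge0$, with last coordinate $\rho s>0$. If $\mu$ were a solution, $0=\mu(\rho)E(\rho)\xi$ would be a sum of nonnegative terms, so $\mu_{\rm last}(\rho)=0$. Hence $\mu_{\rm last}=0$ and $\mu(0)w=0$, a contradiction. By (5) there is no MΦRF.

**Step 4: an unsolvable system gives strictly positive kernel vectors.** Assume the 0/1 system is unsolvable, and let $\rho\ge0$, $\xi\in\mathbb R^N$, $E(\rho)\xi\ge0$. By (1), $s\ge0$, and $s=0$ implies $\xi=0$. If $s>0$, scale to $s=1$. Then $(x,y)\in\Pi$, $W=\rho$ and $\rho W\ge Z$, so $W^2\ge Z$. By Lemma 7, $x$ is a 0/1 solution, a contradiction. So for every $\rho\ge0$, $E(\rho)\xi\ge0$ implies $\xi=0$. Hence $E(\rho)$ has rank $N$, and by Stiemke's theorem there is a row $\mu^\rho$ with all entries positive and $\mu^\rho E(\rho)=0$.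

**Step 5: kernel vectors extend to $M_{[m]}$.** The purpose is to see $\mu^\rho$ as a value $f(\rho)$ with $f\in M_{[m]}$. Example 6.2 shows that extending with positivity is delicate in general, but here the rank of $E(\rho)$ never drops for $\rho\ge0$. *For each $\rho\ge0$, evaluation $f\mapsto f(\rho)$ maps $M_{[m]}$ onto the left kernel of $E(\rho)$.* Since $E$ has rank $N$ over $\mathbb R(z)$, the left kernel over $\mathbb R(z)$ has dimension $m-N$, and clearing denominators shows that the free module $M_{[m]}$ has rank $m-N$. Let $b_1,\dots,b_{m-N}$ be a basis. If $\sum_kc_kb_k(\rho)=0$ with $c_k\in\mathbb R$, then $\sum_kc_kb_k=(z-\rho)f'$ for a polynomial vector $f'$, and $(z-\rho)f'E=0$ gives $f'\in M_{[m]}$. Writing $f'$ in the basis shows that each constant $c_k$ is divisible by $z-\rho$, so $c_k=0$. Thus the vectors $b_k(\rho)$ are $m-N$ independent elements of the left kernel of $E(\rho)$, whose dimension is $m-N$.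

**Step 6: conclusion.** For $\rho>0$ take $f\in M_{[m]}$ with $f(\rho)=\mu^\rho$ and write $f=hG$. The vector $h(\rho)$ shows that (a)$_{[m]}$ holds at $\rho$. For $\rho=0$ take $f\in M_{[m]}$ with $f(0)=\mu^0$. All entries of $f$ are positive near $0$, and $f(0)w=\mu^0_{\rm last}>0$, so (b)$_{[m]}$ holds by Lemma 3. By Theorem 2 and (5), an MΦRF exists.

So an MΦRF exists if and only if the 0/1 system is unsolvable, and the problem is coNP-hard. With Section 9 it is coNP-complete, which proves Theorem 3. $\square$

**Remark.** The linear program of Theorem 1 has size polynomial in $d$ and in the input. If the minimal depth were bounded by a polynomial in the input bit-size, one such program would decide the problem in polynomial time. Hence, unless P $=$ NP, there is no such bound. The loops of Example 6.1 with $a=2-4^{-k}$ show large depths concretely: their data have $O(k)$ bits and their depth is at least $2^{k+1}$.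

## 11. Integer variables and the integer hull

For integer variables an MΦRF has to satisfy Definition 1.3 only at the points of $\mathcal Q\cap\mathbb Z^{2n}$. This changes the answer for some loops. The loop $\frac14\le x\le\frac34$, $x'=x$ has no MΦRF over $\mathbb Q$, since $\Delta f=0$, while it has no integer transitions at all, so every tuple is an MΦRF for them.

Let $\mathcal Q_I$ be the convex hull of $\mathcal Q\cap\mathbb Z^{2n}$, a computable rational polyhedron by fact 9. If it is empty the answer is trivially yes. Otherwise Theorem 4 follows from Theorem 2 applied to $\mathcal Q_I$ and the following statement.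

> $\mathcal Q\cap\mathbb Z^{2n}$ has an MΦRF of depth $d$ if and only if $\mathcal Q_I$ has one.

*Proof.* An MΦRF for $\mathcal Q_I$ is one for $\mathcal Q\cap\mathbb Z^{2n}\subseteq\mathcal Q_I$. For the other direction let $\langle f_1,\dots,f_d\rangle$, $f_j(x)=\lambda_jx+\gamma_j$, be an MΦRF for the integer transitions, and suppose that $\mathcal Q_I$ has no MΦRF of depth $d$.

**Step 1: integer transitions from the Farkas alternative.** The map $(x,x')\mapsto(x,x'-x)$ is unimodular, so it preserves integer points and convex hulls. We work with $P_I=\{Ux+Vy\ge w\}$, where $U,V,w$ now describe $\mathcal Q_I$. By Theorem 1 there is no $\mu$ of degree $\le d$ for $\mathcal Q_I$, so Step 2 of Section 5 gives rational $(x^0,y^0)\in P_I$ and $(y^i,y^{i+1})$, $0\le i<d$, in the recession cone $\{Ux+Vy\ge0\}$ of $P_I$. Write $(x^0,y^0)=\sum_l\alpha_l(x_l,y_l)$ as a finite convex combination of integer points of $P_I$, and let $K\ge1$ be an integer with all $Ky^i$ integral. For $t\in\mathbb Z_{\ge0}^d$ all the points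
$$(x_l,y_l)+K\sum_{i<d}t_i(y^i,y^{i+1})$$
are integer points of $P_I$, that is, integer transitions of $\mathcal Q$, because $\mathcal Q_I\subseteq\mathcal Q$.

**Step 2: the induction, for all $l$ at once.** Use "eventually" with integer $t_i$; the facts of Step 3 in Section 5 hold unchanged. For $1\le j\le d$ consider

> $H_j$: eventually in $(t_0,\dots,t_{j-1})$, for all integers $t_j,\dots,t_{d-1}\ge0$ and *for all $l$*, $f_j\big(x_l+K\sum_it_iy^i\big)<0$.

Assume $H_1,\dots,H_{j-1}$. Eventually in $(t_0,\dots,t_{j-2})$, for all $t_{j-1},\dots,t_{d-1}\ge0$ and all $l$, the functions $f_{j'}$ with $j'<j$ are negative at the point with index $l$, so $\Delta f_j\ge1$ there: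
$$\lambda_jy_l+K\sum_{i<d}t_i\lambda_jy^{i+1}\le-1 .$$
Averaging with the weights $\alpha_l$ and writing $a_i=\lambda_jy^i$,
$$a_0+K\sum_{i<d}t_ia_{i+1}\le-1 .$$
As in Section 5, letting one $t_i\to\infty$ with $i\ge j-1$ gives $a_i\le0$ for $i\ge j$. Setting $t_i=0$ for $i\ge j-1$ shows that the last nonzero entry of $(a_0,Ka_1,\dots,Ka_{j-1})$, and so of $(a_0,a_1,\dots,a_{j-1})$, exists and is negative. Therefore, for each $l$,
$$f_j\Big(x_l+K\sum_it_iy^i\Big)=f_j(x_l)+K\sum_{i<d}a_it_i\le f_j(x_l)+K\sum_{i<j}a_it_i,$$
and the right side is eventually $<0$ in $(t_0,\dots,t_{j-1})$. There are finitely many $l$, so this holds eventually for all of them together. This is $H_j$. The averaging is what transfers information from the integer points $(x_l,y_l)$ to the possibly non-integral $y^0$.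

**Step 3: contradiction.** By $H_1,\dots,H_d$ there is a $t\in\mathbb Z_{\ge0}^d$ with $f_j\big(x_l+K\sum_it_iy^i\big)<0$ for all $j$ and $l$. Any $l$ then gives an integer transition at whose state all $f_j$ are negative, which contradicts the MΦRF property. $\square$
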